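\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}
\title{Meromorphic continuation of the joint eigenfunctions of the hyperbolic relativistic Calogero--Moser system}

\begin{abstract}
The joint eigenfunctions of the hyperbolic relativistic Calogero--Moser Hamiltonians are, up to explicit factors, functions $J_N(b;x,y)$ given by a recursive integral over products of hyperbolic gamma functions. The integral defines $J_N$ for $b$ in the strip $0<\operatorname{Re}b<2a$ and for $x,y$ close to real. We prove the conjecture that $J_N$ extends to a meromorphic function on $\{0<\operatorname{Re}b<2a\}\times\mathbb C^N\times\mathbb C^N$, locate its possible poles on explicit hyperplanes, and show that $J_N$ is in fact meromorphic on all of $\mathbb C\times\mathbb C^N\times\mathbb C^N$. The variable $x$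 is continued for nearly real $y$ by contour shifts combined with an algebraic identity that separates the poles above the contour from those below. The variable $y$ is continued for nearly real $x$ by expanding the integrand at infinity in simplicial cones. Bochner's tube theorem merges the two continuations.
\end{abstract}

\section{The question and the results}

\subsection{The functions $J_N$}

Let $a_+,a_->0$, and put
\[
a=\frac{a_++a_-}2,\qquad \alpha=\frac{2\pi}{a_+a_-},\qquad \mathbb N=\{0,1,2,\dots\}.
\]
The hyperbolic gamma function $G(z)=G(a_+,a_-;z)$ is the meromorphic function determined by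
\begin{equation}\label{eq:G}
G(z)=\exp\Big(i\int_0^\infty\frac{dy}{y}\Big(\frac{\sin 2yz}{2\sinh(a_+y)\sinh(a_-y)}-\frac{z}{a_+a_-y}\Big)\Big),\qquad |\operatorname{Im}z|<a .
\end{equation}
Its poles are the points $-i(a+ka_++la_-)$ and its zeros the points $i(a+ka_++la_-)$, with $k,l\in\mathbb N$. The integrand in \eqref{eq:G} is odd in $z$, so $G(-z)=1/G(z)$. We also use the standard difference equations \cite{Rui}
\begin{equation}\label{eq:diff}
\frac{G(z+ia_\delta/2)}{G(z-ia_\delta/2)}=2\cosh(\pi z/a_{-\delta}),\qquad \delta=\pm .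
\end{equation}

From $G$ one forms the kernel and the weight
\[
K_c(t)=\frac{G(t-ic/2)}{G(t+ic/2)},\qquad
w(b;z)=\frac1{c(b;z)\,c(b;-z)},\quad c(b;z)=\frac{G(z+ia-ib)}{G(z+ia)},
\]
and $W_N(b;x)=\prod_{1\le j<k\le N}w(b;x_j-x_k)$, $W_1\equiv1$. For a vector $v$ write $\Sigma(v)=\sum_kv_k$. For $b\in(0,2a)$ and $x,y\in\mathbb R^N$ the functions $J_N$ are defined by $J_1(b;x,y)=e^{i\alpha xy}$ and, for $N\ge2$,
\begin{equation}\label{eq:rec}
\begin{split}
J_N(b;x,y)=e^{i\alpha y_N\Sigma(x)}\int_{\mathbb R^{N-1}}&W_{N-1}(b;z)\prod_{j=1}^N\prod_{k=1}^{N-1}K_b(x_j-z_k)\\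
&\times J_{N-1}\big(b;z,(y_1-y_N,\dots,y_{N-1}-y_N)\big)\,dz .
\end{split}
\end{equation}
Each step adds one particle: it passes from the $N-1$ positions $z$ to the $N$ positions $x$, while $y$ carries the spectral variables; for one particle $J_1$ is a plane wave. The functions
\[
\mathcal F_N(b;x,y)=\big(W_N(b;x)W_N(2a-b;y)\big)^{1/2}J_N(b;x,y)
\]
are, up to a constant normalization, the joint eigenfunctions of the hyperbolic relativistic Calogero--Moser Hamiltonians.

Kernel and weight in \eqref{eq:rec} are meromorphic in all variables, and $J_1$ is entire. The integral, however, can be used directly only in a small region. The poles of $K_b(x_j-z_k)$ must not reach the contour, which restricts $\operatorname{Im}x$ and requires $\operatorname{Re}b<2a$. The kernel decays only like $e^{-\alpha \operatorname{Re}b|t|/2}$, which restricts $\operatorname{Im}y$ and requires $\operatorname{Re}b>0$. For $\epsilon>0$ put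
\[
S(\epsilon)=\{b\in\mathbb C: 0<\operatorname{Re}b<\epsilon\}.
\]
It is known (Halln\"as--Ruijsenaars) that $J_N$ is meromorphic on
\[
\Big\{(b,x,y)\in S(\epsilon_N)\times\mathbb C^N\times\mathbb C^N:\max_{j<k}|\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\Big\},\qquad \epsilon_N=\frac{2\max(a_+,a_-)}{3N-2}.
\]
The conjecture of \cite{Sol} is that $J_N$ is meromorphic on $S(2a)\times\mathbb C^N\times\mathbb C^N$: the width of the strip in $b$ should not depend on $N$, and the restriction on $y$ should disappear.

\subsection{A case in closed form}\label{ss:closed}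

Let $N=2$ and $b=a_+$. By \eqref{eq:diff}, $K_{a_+}(t)=1/(2\cosh(\pi t/a_-))$. Write $x=x_1-x_2$, $y=y_1-y_2$, $\beta=\pi/a_-$, $\omega=\alpha y$. Then
\[
J_2=e^{i\alpha y_2(x_1+x_2)}\int_{\mathbb R}f(z)\,dz,\qquad f(z)=\frac{e^{i\omega z}}{4\cosh(\beta(z-x_1))\cosh(\beta(z-x_2))} .
\]
Let $x$ and $y$ be real and nonzero. Since $f(z+i\pi/\beta)=e^{-\pi\omega/\beta}f(z)$, the number $(1-e^{-\pi\omega/\beta})\int f$ is $2\pi i$ times the sum of the residues at $x_1+\frac{i\pi}{2\beta}$ and $x_2+\frac{i\pi}{2\beta}$. At the first point $\cosh(\beta(z-x_1))$ has derivative $\beta\sinh(i\pi/2)=i\beta$, while the other factor is $\cosh(\beta x+i\pi/2)=i\sinh(\beta x)$; at the second point $x$ is replaced by $-x$. So the residues are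
\[
-\frac{e^{i\omega x_1}e^{-\pi\omega/2\beta}}{4\beta\sinh(\beta x)}\quad\text{and}\quad +\frac{e^{i\omega x_2}e^{-\pi\omega/2\beta}}{4\beta\sinh(\beta x)} .
\]
With $e^{i\omega x_2}-e^{i\omega x_1}=-2i\,e^{i\omega(x_1+x_2)/2}\sin(\omega x/2)$ and $1-e^{-\pi\omega/\beta}=2e^{-\pi\omega/2\beta}\sinh(\pi\omega/2\beta)$ we get
\begin{equation}\label{eq:closed}
J_2(a_+;x,y)=\frac{a_-}2\;e^{i\pi(x_1+x_2)(y_1+y_2)/(a_+a_-)}\;\frac{\sin\big(\pi xy/(a_+a_-)\big)}{\sinh(\pi x/a_-)\,\sinh(\pi y/a_+)} ,
\end{equation}
where on the left-hand side $x,y$ stand for the vectors $(x_1,x_2)$, $(y_1,y_2)$. This is meromorphic everywhere. Its poles nearest to the real domain are $x=\pm ia_-=\pm i(2a-b)$ and $y=\pm ia_+=\pm ib$. The first are caused by a pole of the integrand from above and one from below pinching the contour. The second are caused by the divergence of the integral at infinity. The general picture is the same.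

\subsection{Results}

Let $\Delta_N$ be the finite set of nonzero $d\in\mathbb Z^N$ of the form
\[
d_n=s_n-s_{n-1},\qquad s_0=s_N=0,\quad s_n\in\mathbb Z,\quad 0\le s_n\le n .
\]
Every $d\in\Delta_N$ satisfies $\sum_nd_n=0$. Write $|d|^2=\sum_nd_n^2$ and $\langle d,y\rangle=\sum_nd_ny_n$.

\begin{theorem}\label{thm:main}
Let $N\ge2$ and $a_+,a_->0$.
\begin{enumerate}
\item For $b\in S(2a)$ and $x,y\in\mathbb R^N$ all integrals in the recursion \eqref{eq:rec} converge absolutely, and $J_N$ extends holomorphically to
\[
\mathcal D=\{b\in S(2a),\ |\operatorname{Im}(x_j-x_k)|<2a-\operatorname{Re}b,\ |\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\ \ \forall j,k\}.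
\]
\item $J_N$ extends to a meromorphic function on $S(2a)\times\mathbb C^N\times\mathbb C^N$.
\item Its polar set is contained in the union of the following hyperplanes, which is locally finite in $S(2a)\times\mathbb C^{2N}$:
\begin{align*}
x_j-x_k&=\pm i\big(p(2a-b)+rb+ka_++la_-\big)&&(j\ne k,\ p\ge1,\ p,r,k,l\in\mathbb N),\\
\pm i\langle d,y\rangle&=\tfrac b2|d|^2+ka_++la_-&&(d\in\Delta_N,\ k,l\in\mathbb N).
\end{align*}
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:allb}
For $N\ge2$, $J_N$ extends to a meromorphic function of $(b,x,y)$ on $\mathbb C\times\mathbb C^N\times\mathbb C^N$.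
\end{theorem}

\begin{proposition}\label{prop:sharp}
Let $N=2$. For real $b\in(0,2a)$, $J_2$ has genuine simple poles at $y_1-y_2=\pm ib$. For real $b\in(0,2a)$ outside a countable set it has genuine poles at $x_1-x_2=\pm i(2a-b)$. So neither bound defining $\mathcal D$ can be enlarged for $N=2$.
\end{proposition}

Part (2) of Theorem~\ref{thm:main} is the conjecture. By the identity theorem the extensions agree with the Halln\"as--Ruijsenaars continuation on its domain, which is connected and, since $\epsilon_N<2a$, lies over $S(2a)$; it contains all $b\in S(\epsilon_N)$ with real $x,y$.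

We use two standard facts throughout. First, an integral whose integrand depends holomorphically on parameters and is dominated, locally uniformly in them, by an integrable function is holomorphic in the parameters. Second, let $f$ be holomorphic on a connected open set $\Omega$, let $P\in\Omega$ be a point at which certain of the variables are real, and suppose that $f$ vanishes at all points near $P$ at which these variables are real (the remaining variables being free). Then $f\equiv0$, because all Taylor coefficients of $f$ at $P$ vanish. We refer to both the second fact and its consequence for meromorphic functions as the identity theorem.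

\section{The method in the smallest case}\label{sec:N2}

We return to $N=2$, $b=a_+$ and rederive the continuation of $J_2$ without the closed form. As before $x=x_1-x_2$ and $y=y_1-y_2$, and $f$ is the integrand of Section~\ref{ss:closed}. The three steps below are those of the general proof.

\subsection*{Continuation in $x$}
Let $|\operatorname{Im}y|<a_+$, so that the integral converges. For real $x_1,x_2$ the integrand $f$ has the poles $\theta_j=x_j+ia_-/2$ above the contour and $\theta_j'=x_j-ia_-/2$ below it; all its other poles are the points $x_j\pm i(k+\frac12)a_-$ with $k\ge1$. If all poles were above the contour, we could push the contour down and thus let $x_1,x_2$ move freely. The difficulty is that there are poles on both sides. For one root of each kind the remedy is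
\[
\frac{\theta-\theta'}{(t-\theta)(t-\theta')}=\frac1{t-\theta}-\frac1{t-\theta'} :
\]
after multiplication by $\theta-\theta'$ the integrand is a sum of two terms, each with a pole on one side only. In general one uses the following.

\begin{lemma}\label{lem:bezout}
Let $\theta_i$ $(i\in I)$ and $\theta'_j$ $(j\in I')$ be indeterminates, with $I,I'$ finite and possibly empty, and put
\[
P_+=\prod_{i\in I}(t-\theta_i),\qquad P_-=\prod_{j\in I'}(t-\theta_j'),\qquad \varrho=\prod_{i\in I,\,j\in I'}(\theta_i-\theta_j').
\]
There are polynomials $B_\pm\in\mathbb Z[\theta,\theta',t]$ with $\varrho=B_+P_-+B_-P_+$.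
\end{lemma}

\begin{proof}
Induction on $|I|+|I'|$. If $I$ is empty, then $\varrho=P_+=1$ and $B_+=0$, $B_-=1$ will do; the case $I'=\emptyset$ is the same with the roles exchanged. Otherwise choose $i\in I$, $j\in I'$. Let $\varrho^{(i)}$ and $\varrho^{(j)}$ be the products for $(I\setminus\{i\},I')$ and $(I,I'\setminus\{j\})$. By induction $\varrho^{(j)}$ is in the ideal generated by $P_-/(t-\theta_j')$ and $P_+$, so $(t-\theta'_j)\varrho^{(j)}$ is in the ideal $(P_+,P_-)$; likewise $(t-\theta_i)\varrho^{(i)}\in(P_+,P_-)$. Now $\varrho/(\theta_i-\theta_j')$ is a multiple of both $\varrho^{(i)}$ and $\varrho^{(j)}$, and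
\[
\varrho=\frac{\varrho}{\theta_i-\theta_j'}\big((t-\theta_j')-(t-\theta_i)\big)\in(P_+,P_-).\qedhere
\]
\end{proof}

In our case $\varrho=\prod_{j,k}(x_j-x_k+ia_-)=a_-^2(a_-^2+x^2)$. With $g=P_+P_-f$ and real $x_1,x_2$,
\[
\varrho\int_{\mathbb R}f\,dz=\int_{\mathbb R}\frac{gB_+}{P_+}\,dz+\int_{\mathbb R}\frac{gB_-}{P_-}\,dz .
\]
Move the first contour to $\operatorname{Im}z=-a_-/2$ and the second to $\operatorname{Im}z=a_-/2$. No pole is crossed or met, because the first integrand no longer has the poles $\theta_j'$ and the second no longer has the poles $\theta_j$. Now let $|\operatorname{Im}x_j|<a_-$. Then $\operatorname{Im}\theta_j>-a_-/2$, and the poles $x_j\pm i(k+\frac12)a_-$, $k\ge1$, of $g$ have $\operatorname{Im}z>a_-/2$ or $\operatorname{Im}z<-a_-/2$. So the first contour still meets no pole, and by symmetry neither does the second. Therefore $(a_-^2+x^2)J_2$ is holomorphic for $|\operatorname{Im}x_j|<a_-$, $|\operatorname{Im}y|<a_+$, in accordance with \eqref{eq:closed}. For wider strips one includes more roots. The denominator $D_1=\varrho$ depends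 on $x$ only, because the position of the poles of $f$ does not depend on $y$.

\subsection*{Continuation in $y$}
Let $x_1,x_2$ be nearly real. For large $z$,
\[
f(z)=e^{i\alpha yz}\,\frac{e^{\pi(x_1+x_2)/a_-}\,e^{-2\pi z/a_-}}{(1+e^{-2\pi(z-x_1)/a_-})(1+e^{-2\pi(z-x_2)/a_-})}
=e^{i\alpha yz}\sum_{k\ge1}c_k(x_1,x_2)\,e^{-2\pi kz/a_-}.
\]
Subtract the first $n$ terms of the series. What remains is $e^{i\alpha yz}$ times a function that is $O(e^{-2\pi(n+1)z/a_-})$ on all of $z\ge0$ (for bounded $z$ by continuity), so its integral over $z\ge0$ is holomorphic for $\operatorname{Re}(iy)<(n+1)a_+$. The subtracted term with index $k$ integrates to $c_k/(2\pi k/a_--i\alpha y)$, with a pole at $iy=ka_+$. The other tail gives poles at $-iy=ka_+$. Thus a product $D_2$ of factors $ka_+\pm iy$ makes $D_2J_2$ holomorphic for nearly real $x_1,x_2$ and $|\operatorname{Im}y_j|<R$. It depends on $y$ only, because the decay rates of $f$ at infinity do not depend on $x$.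

\subsection*{Merging}
A \emph{tube} is a set $\mathbb R^n+i\omega\subset\mathbb C^n$ with $\omega\subset\mathbb R^n$ open.

\begin{theorem}[Bochner, {\cite[Thm.~2.5.10]{Hor}}]\label{thm:bochner}
A holomorphic function on a connected tube $\mathbb R^n+i\omega$ extends holomorphically to the tube over the convex hull of $\omega$.
\end{theorem}

Let $\xi$ and $\eta$ be the vectors of imaginary parts of $(x_1,x_2)$ and $(y_1,y_2)$, and $\|\cdot\|$ the maximum norm. With $D_1,D_2$ chosen for a given $R$, the function $D_1D_2J_2$ is holomorphic on the tube over the cross-shaped set $\{\|\xi\|<R,\|\eta\|<\delta\}\cup\{\|\xi\|<\delta,\|\eta\|<R\}$ for small $\delta>0$. The convex hull of this set contains $\{\|\xi\|<R/2,\|\eta\|<R/2\}$, because $(\xi,\eta)=\frac12(2\xi,0)+\frac12(0,2\eta)$. Hence $J_2$ is meromorphic there, and $R$ is arbitrary. It is essential that $D_1$ does not involve $y$ and $D_2$ does not involve $x$: each factor stays harmless in the other region.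

\subsection*{What is new for general $b$ and $N$}
For general $b$ the exponential expansion of $K_b$ has to be proved (Section~\ref{sec:kernel}). For $N\ge3$ the weights $W_n$ grow, and it is not evident that the kernels beat them. An integer-valued counting function settles this, and it also gives the exact decay rates in all directions (Section~\ref{sec:decay}). The variables are integrated one at a time, and after each step the integrand is a new, no longer explicit, function; we need a class of functions that is stable under integration (Section~\ref{sec:A}). Finally, there are now many ways of going to infinity, and they are organized by simplicial cones (Section~\ref{sec:B}).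

\section{The kernel and the weight}\label{sec:kernel}

\subsection{Poles}
Since $G(-z)=1/G(z)$, $K_c$ is even, and its poles lie on
\begin{equation}\label{eq:polesK}
t=\pm i(a-c/2+ka_++la_-),\qquad k,l\in\mathbb N .
\end{equation}
Applying \eqref{eq:diff} first with $\delta=+$ and then with $\delta=-$,
\begin{equation}\label{eq:GG}
\frac{G(t+ia)}{G(t-ia)}=2\cosh\frac{\pi(t+ia_-/2)}{a_-}\cdot2\cosh\frac{\pi(t-ia_+/2)}{a_+}=4\sinh\frac{\pi t}{a_+}\,\sinh\frac{\pi t}{a_-},
\end{equation}
and hence
\begin{equation}\label{eq:w}
w(b;t)=\frac{G(t+ia)}{G(t-ia)}\cdot\frac{G(t-ia+ib)}{G(t+ia-ib)}=4\sinh\frac{\pi t}{a_+}\,\sinh\frac{\pi t}{a_-}\;K_{2a-2b}(t).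
\end{equation}
So $w$ is even in $t$, with poles only on $t=\pm i(b+ka_++la_-)$.

\subsection{Expansion at infinity}
Let $\mathcal M=\{2\pi k/a_++2\pi l/a_-:k,l\in\mathbb N\}$, a locally finite set closed under addition.

\begin{proposition}\label{prop:asym}
There are polynomials $p_\mu(t,c)$ in $t$ $(\mu\in\mathcal M)$, with coefficients entire in $c$ and with $p_0=p_0(c)$ independent of $t$ and nowhere zero, such that the following holds. For every $M\in(0,\infty)\setminus\mathcal M$, $R>0$ and compact $\mathcal C\subset\mathbb C$ there is $T_0$ with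
\begin{equation}\label{eq:asym}
K_c(t)=e^{-\alpha ct/2}\Big(\sum_{\mu\in\mathcal M,\,\mu<M}p_\mu(t,c)\,e^{-\mu t}+O(e^{-M\operatorname{Re}t})\Big)
\end{equation}
uniformly for $c\in\mathcal C$, $|\operatorname{Im}t|\le R$, $\operatorname{Re}t\ge T_0$.
\end{proposition}

\begin{proof}
Fix $M$. We expand $L=(\ln G)''$, which is holomorphic and well defined in $\operatorname{Re}z>0$ because $G$ has no zeros or poles there, and then integrate twice.

\emph{Step 1: a basic strip.} Differentiating the logarithm of \eqref{eq:G} twice, we get for $|\operatorname{Im}z|<a$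
\[
L(z)=-i\int_{\mathbb R}f(y)\sin(2yz)\,dy,\qquad f(y)=\frac{y}{\sinh(a_+y)\sinh(a_-y)} .
\]
The function $f$ is odd, with a simple pole at $0$ of residue $1/(a_+a_-)$. Let $\Gamma^+$ and $\Gamma^-$ be the real line indented above and below $0$, respectively. The integrand is regular at $0$, so $\mathbb R$ may be replaced by $\Gamma^+$. Write $\sin2yz=(e^{2iyz}-e^{-2iyz})/(2i)$ and substitute $y\to-y$ in the second term. This turns $\int_{\Gamma^+}fe^{-2iyz}dy$ into $-\int_{\Gamma^-}fe^{2iyz}dy$. Since $\int_{\Gamma^-}-\int_{\Gamma^+}$ is $2\pi i$ times the residue at $0$,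
\[
L(z)=-\tfrac12\Big(\int_{\Gamma^+}+\int_{\Gamma^-}\Big)fe^{2iyz}dy=-\frac{i\alpha}2-\int_{\Gamma^+}fe^{2iyz}dy .
\]
Let $0<\delta'<a$, $|\operatorname{Im}z|\le a-\delta'$ and $\operatorname{Re}z\ge1$. Move $\Gamma^+$ up to a line $\operatorname{Im}y=c'$ with $2c'>M$ that avoids the poles of $f$. This is allowed because, with a constant $C$, $|f(y)|\le C(1+|y|)e^{-2a|\operatorname{Re}y|}$ for large $|\operatorname{Re} y|$ and $0\le\operatorname{Im}y\le c'$, while
\[
|e^{2iyz}|\le e^{2(a-\delta')|\operatorname{Re}y|-2\operatorname{Im}y\operatorname{Re}z} .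
\]
The crossed poles $y=i\pi k/a_\pm$, $k\ge1$, have order at most $2$ and contribute terms (polynomial in $z$ of degree at most $1$)$\,\cdot e^{-2\pi kz/a_\pm}$. The remaining integral is $O(e^{-2c'\operatorname{Re}z})$. Since $M\notin\mathcal M$, the terms with exponent not less than $M$ have exponent greater than $M$ and are $O(e^{-M\operatorname{Re}z})$. Thus
\begin{equation}\label{eq:L}
L(z)=-\frac{i\alpha}2+E(z)+O(e^{-M\operatorname{Re}z}),\qquad E(z)=\sum_{\mu\in\mathcal M,\,0<\mu<M}e_\mu(z)e^{-\mu z},
\end{equation}
with polynomials $e_\mu$, uniformly for $|\operatorname{Im}z|\le a-\delta'$, $\operatorname{Re}z\ge1$.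

\emph{Step 2: all strips.} Choose $\delta'>0$ with $2\delta'<a_-$ (so $\delta'<a$) and put $Z_j=\{|\operatorname{Im}z-ja_+|\le a-\delta'\}$, $j\in\mathbb Z$. These strips have width $a_++a_--2\delta'>a_+$, so consecutive ones overlap in a strip of positive width. By \eqref{eq:diff},
\[
L(z)=L(z-ia_+)+\frac{(\pi/a_-)^2}{\cosh^2\big(\pi(z-ia_+/2)/a_-\big)},
\]
and for $\operatorname{Re}u>0$, $\cosh^{-2}u=4e^{-2u}(1+e^{-2u})^{-2}$ is a power series in $e^{-2u}$ without constant term, which produces exponents $2\pi k/a_-$, $k\ge1$. Going up with this equation from $Z_j$ to $Z_{j+1}$, and down with the same equation solved for $L(z-ia_+)$, we see inductively that on each $Z_j\cap\{\operatorname{Re}z\ge1\}$ an expansion \eqref{eq:L} holds with some exponential polynomial $E_j$ in place of $E$. On an overlap $E_{j+1}-E_j=O(e^{-M\operatorname{Re}z})$. If this difference were not zero, let $\mu<M$ be its smallest exponent and $q\ne0$ the coefficient polynomial; multiplication by $e^{\mu z}$ gives $q(z)\to0$ along a horizontal line, so $q=0$, a contradiction. Hence \eqref{eq:L}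 holds with the same $E$, uniformly on $|\operatorname{Im}z|\le R$, $\operatorname{Re}z\ge1$, for every $R$.

\emph{Step 3: integration.} Each $e_\mu(z)e^{-\mu z}$ with $\mu>0$ has an antiderivative of the same form. The remainder $r$ in \eqref{eq:L} is holomorphic and has the antiderivative $-\int_z^{z+\infty}r$, again $O(e^{-M\operatorname{Re}z})$. Integrating twice over the connected set $\operatorname{Re}z\ge1$ we obtain constants $c_0,c_1$ and polynomials $q_\mu$ with
\[
\ln G(z)=-\frac{i\alpha}4z^2+c_1z+c_0+\sum_{0<\mu<M}q_\mu(z)e^{-\mu z}+O(e^{-M\operatorname{Re}z})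
\]
uniformly on each set $|\operatorname{Im}z|\le R$, $\operatorname{Re}z\ge1$. By the uniqueness argument of Step 2, $c_0,c_1,q_\mu$ do not depend on $M$ and $R$.

\emph{Step 4: the kernel.} Since $-\frac{i\alpha}4\big((t-\frac{ic}2)^2-(t+\frac{ic}2)^2\big)=-\frac\alpha2ct$,
\[
\ln G(t-\tfrac{ic}2)-\ln G(t+\tfrac{ic}2)=-\tfrac\alpha2ct-icc_1+\sum_{0<\mu<M}s_\mu(t,c)e^{-\mu t}+O(e^{-M\operatorname{Re}t})
\]
for $c\in\mathcal C$ and $\operatorname{Re}t$ large, with $s_\mu$ polynomial in $t$ and coefficients entire in $c$. Now exponentiate. The sum tends to $0$, so finitely many terms of the exponential series suffice, and exponents greater than $M$ go into the remainder. This gives \eqref{eq:asym} with $p_0(c)=e^{-icc_1}$; the $p_\mu$ do not depend on $M$, because the $s_\mu$ do not.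
\end{proof}

Since $\pi/a_++\pi/a_-=\alpha a$, for the weight we have
\[
4\sinh\tfrac{\pi t}{a_+}\sinh\tfrac{\pi t}{a_-}=e^{\alpha at}(1-e^{-2\pi t/a_+})(1-e^{-2\pi t/a_-}),\qquad K_{2a-2b}(t)=e^{-\alpha(a-b)t}(\cdots).
\]
By \eqref{eq:w}, $w(b;t)$ is therefore $e^{\alpha bt}$ times an expansion of the same type as in \eqref{eq:asym}. The kernel decays with rate $\frac\alpha2b$ and the weight grows with rate $\alpha b$.

\subsection{Bounds in strips}

\begin{lemma}\label{lem:bounds}
Let $J\subset\mathbb R$ be a bounded open interval and $R>0$. There are finite products $D^K(t,b)$ of factors $t\pm i(a-\frac b2+ka_++la_-)$ and $D^w(t,b)$ of factors $t\pm i(b+ka_++la_-)$, with $k,l\in\mathbb N$ and repetitions allowed, such that $D^KK_b(t)$ and $D^ww(b;t)$ are holomorphic in $(t,b)$ for $|\operatorname{Im}t|<R+1$, $\operatorname{Re}b\in J$. For $b$ in a compact subset of $\{\operatorname{Re}b\in J\}$ and $|\operatorname{Im}t|<R$,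
\begin{equation}\label{eq:bounds}
|D^KK_b(t)|\le C(1+|t|)^Ce^{-\frac\alpha2\operatorname{Re}b\,|\operatorname{Re}t|},\qquad |D^ww(b;t)|\le C(1+|t|)^Ce^{\alpha\operatorname{Re}b\,|\operatorname{Re}t|}.
\end{equation}
\end{lemma}

\begin{proof}
Only finitely many poles $z_0=-i(a+ka_++la_-)$ of $G$ are relevant for the values $z=t-ib/2$, because $\operatorname{Im}z$ is bounded. If $z_0$ has order $n$, then $(z-z_0)^nG(z)$ is holomorphic near $z_0$, and $z-z_0=t+i(a-\frac b2+ka_++la_-)$. In the same way the poles of $1/G(t+ib/2)$ are removed by factors $t-i(a-\frac b2+ka_++la_-)$, and the poles of $G(t-ia+ib)$ and $1/G(t+ia-ib)$ by factors $t\pm i(b+ka_++la_-)$. For large $|\operatorname{Re}t|$ the bounds follow from evenness and Proposition~\ref{prop:asym}; note that $|e^{-\alpha bt/2}|\le Ce^{-\frac\alpha2\operatorname{Re}b\operatorname{Re}t}$, because $\operatorname{Im}b\operatorname{Im}t$ is bounded. For bounded $\operatorname{Re}t$ they follow from compactness.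
\end{proof}

\section{The full integral and its decay}\label{sec:decay}

\subsection{Unfolding the recursion}
Let $m=N(N-1)/2$. The integration variables are $z^{(n)}\in\mathbb R^n$, $1\le n\le N-1$; we say that $z^{(n)}_k$ has level $n$. Put $z^{(N)}=x$ and $\Sigma(z^{(0)})=0$. Write $z\in\mathbb R^m$ for the whole collection. The spectral argument of $J_n$ inside $J_N$ is $(y_1-y_{n+1},\dots,y_n-y_{n+1})$, so the exponents are $y_N\Sigma(x)$ and $(y_n-y_{n+1})\Sigma(z^{(n)})$ for $n<N$. Unfolding \eqref{eq:rec} therefore gives
\begin{equation}\label{eq:full}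
\begin{split}
J_N&=\int_{\mathbb R^m}\Phi\,dz,\\
\Phi&=e^{i\alpha\sum_{n=1}^Ny_n(\Sigma(z^{(n)})-\Sigma(z^{(n-1)}))}\prod_{n=2}^N\prod_{\substack{j\le n\\k\le n-1}}K_b(z_j^{(n)}-z_k^{(n-1)})\prod_{n=2}^{N-1}W_n(b;z^{(n)}).
\end{split}
\end{equation}
The absolute convergence that justifies this step for $b\in S(2a)$ and real $x,y$ is proved in Section~\ref{ss:part1}.

\subsection{The decay function}
Let $V(v)=\sum_{j<k}|v_j-v_k|$. By \eqref{eq:bounds}, for real $(x,z)$ and $b\in S(2a)$ the product of kernels and weights is bounded, up to polynomial factors, by $e^{-\alpha\operatorname{Re}b\,h}$ with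
\[
h(x,z)=\frac12\sum_{n=2}^N\sum_{j,k}|z^{(n)}_j-z^{(n-1)}_k|-\sum_{n=2}^{N-1}V(z^{(n)}).
\]
The sign of $h$ is not evident. We count, level by level, the variables to the right of a point $t$: let $\nu_n(t)=\#\{k:z_k^{(n)}>t\}$, $\nu_0=0$, and $d_n=\nu_n-\nu_{n-1}$. Since $|p-q|$ is the length of the set of $t$ that separate $p$ and $q$,
\[
\sum_{j,k}|z_j^{(n)}-z_k^{(n-1)}|=\int\big[\nu_n(n-1-\nu_{n-1})+\nu_{n-1}(n-\nu_n)\big]dt,\qquad V(z^{(n)})=\int\nu_n(n-\nu_n)\,dt .
\]
Subtracting $V(z^{(n)})$ and $V(z^{(n-1)})$ from the first expression leaves the integrand $\nu_n(d_n-1)+\nu_{n-1}(1-d_n)=d_n(d_n-1)$. Sum over $n=2,\dots,N$. On the left-hand side $V(x)$ is subtracted once, each $V(z^{(n)})$ with $2\le n\le N-1$ twice, and $V(z^{(1)})=0$. The term $n=1$ may be added because $d_1\in\{0,1\}$. Hence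
\begin{equation}\label{eq:h}
h(x,z)=\frac12V(x)+\frac12\sum_{n=1}^N\int d_n(t)\big(d_n(t)-1\big)\,dt\;\ge\;0,
\end{equation}
the inequality because the $d_n$ are integers.

For a nonempty set $S$ of integration variables, with $s_n$ of them of level $n$ and $s_0=s_N=0$, let $\mathbf 1_S\in\mathbb R^m$ be the indicator vector and $d_n=s_n-s_{n-1}$. Then $d\in\Delta_N$. At $x=0$, $z=\mathbf 1_S$ the counting functions on $0<t<1$ are $\nu_n=s_n$; for $t<0$ all $d_n(t)$ are $1$ and for $t\ge1$ all are $0$. Since $\sum_nd_n=0$ and $h$ is even, \eqref{eq:h} gives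
\begin{equation}\label{eq:hS}
h(0,\pm\mathbf 1_S)=\tfrac12|d|^2>0 .
\end{equation}

\subsection{Cones}\label{ss:cones}
The function $h(0,\cdot)$ is piecewise linear. We now decompose $\mathbb R^m$ into simplicial cones on which it is linear and whose generators are vectors as in \eqref{eq:hS}.

Label the integration variables $z_1,\dots,z_m$ and put $z_0:=0$. For a permutation $\pi$ of $\{0,\dots,m\}$ consider the cone $z_{\pi(0)}\ge z_{\pi(1)}\ge\dots\ge z_{\pi(m)}$, with coordinates $t_i=z_{\pi(i-1)}-z_{\pi(i)}\ge0$, $i=1,\dots,m$. If $\pi(r)=0$, then $z_{\pi(j)}$ equals $\sum_{i=j+1}^rt_i$ for $j<r$ and $-\sum_{i=r+1}^jt_i$ for $j>r$, so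
\[
z=\sum_{i=1}^mt_iv_i,\qquad v_i=\begin{cases}\mathbf 1_{\{\pi(0),\dots,\pi(i-1)\}},&i\le r,\\-\mathbf 1_{\{\pi(i),\dots,\pi(m)\}},&i>r.\end{cases}
\]
The linear map $t\mapsto z$ and its inverse have integer coefficients, so its Jacobian has modulus $1$. The cones cover $\mathbb R^m$ with null overlaps. On each of them every form $z_\kappa-z_\lambda$ $(\kappa\ne\lambda)$ or $z_\kappa$ is, up to a constant sign, the sum of a nonempty set of the $t_i$. All generators belong to
\[
\mathcal V=\{\pm\mathbf 1_S:S\ne\emptyset\}.
\]
Since $h(0,\cdot)$ is linear on each cone, \eqref{eq:hS} gives $h(0,z)>0$ for $z\ne0$, and by homogeneity there is $c_0>0$ with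
\begin{equation}\label{eq:c0}
h(0,z)\ge c_0\sum_\kappa|z_\kappa| .
\end{equation}

\section{Integrating one variable: continuation across poles}\label{sec:A}

We now set up a class of functions with known growth and controlled poles that is stable under integration over a real variable. Besides the variables $u$ there are the parameter $b$, on which the poles depend, and further parameters $q$, on which they do not. For Theorem~\ref{thm:allb} we shall need to continue in $b$ as well. This is why two intervals occur: on the smaller one, $J_0$, the poles are off the real contour, and the continuation reaches the larger one, $J$.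

Let $J\subset\mathbb R$ be a bounded open interval of length $|J|$, $J_0\subset J$ a nonempty open subinterval, $S_J=\{b:\operatorname{Re}b\in J\}$, $S_{J_0}$ likewise, and $Q\subset\mathbb C^d$ open and connected.

\begin{definition}
An \emph{admissible factor} on $\mathbb C^r\times S_J$ is a function $\ell(u)+i(\rho+\sigma b)$ with $\ell$ a real linear form (possibly $0$), $\rho,\sigma\in\mathbb R$, and $\rho+\sigma\beta\ne0$ for all $\beta\in J_0$. Its \emph{type} is the pair $(\ell,\sigma)$.
\end{definition}

For real $u$ the imaginary part of an admissible factor is $\rho+\sigma\operatorname{Re}b$. It has a constant sign on $S_{J_0}$, so the factor has no zeros for $u\in\mathbb R^r$, $b\in S_{J_0}$.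

\begin{definition}
Let $H:\mathbb R^r\to\mathbb R$ be continuous and positively homogeneous of degree $1$. A meromorphic function $F$ on $\mathbb C^r\times S_J\times Q$ belongs to $\mathcal P_r(H)$ if there is a finite set $\Lambda$ of types such that for every $R>0$ there is a finite product $D_R(u,b)$ of admissible factors with types in $\Lambda$ for which
\begin{itemize}
\item $D_RF$ is holomorphic on $\{|\operatorname{Im}u_j|<R\ \forall j\}\times S_J\times Q$, and
\item for each compact $\mathcal K\subset S_J\times Q$ there is $C$ with $|D_RF|\le C(1+|u|)^Ce^{-H(\operatorname{Re}u)}$ for $|\operatorname{Im}u_j|<R$, $(b,q)\in\mathcal K$.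
\end{itemize}
\end{definition}

The number of factors in $D_R$ may grow with $R$, but their types are restricted once and for all. The types control how fast the poles move with $\operatorname{Im}u$ and $\operatorname{Re}b$. This is what allows us to choose the height of the shifted contours first and the denominators afterwards.

\begin{lemma}\label{lem:A}
Let $F\in\mathcal P_{r+1}(H)$ in variables $(u,t)$, $u\in\mathbb C^r$, with $H(0,1)>0$ and $H(0,-1)>0$. Then
\[
I(u,b,q)=\int_{\mathbb R}F(u,t,b,q)\,dt,
\]
defined for $u$ near $\mathbb R^r$ and $b\in S_{J_0}$, extends to an element of $\mathcal P_r(H')$, $H'(u)=\min_{t\in\mathbb R}H(u,t)$. The new denominators are products of $t$-independent factors of the denominators of $F$ and of differences $\theta_i-\theta_j$ of roots in $t$ of their $t$-dependent factors, where for real $u$ and $\operatorname{Re}b\in J_0$ one has $\operatorname{Im}\theta_i>0>\operatorname{Im}\theta_j$.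
\end{lemma}

\begin{proof}
\emph{The function $H'$.} On the unit sphere $H$ is bounded, and it is positive near $(0,\pm1)$. So by homogeneity there are $c,C>0$ with $H(u,t)\ge c|t|-C|u|$ and $H(u,0)\le C|u|$. Put $K=4C/c$. For $|t|>K|u|$ we have
\[
H(u,t)-H(u,0)\ge c|t|-2C|u|\ge\tfrac c2|t| .
\]
So the minimum is attained, on $|t|\le K|u|$; $H'$ is continuous and positively homogeneous; and $H(u,t)-H'(u)\ge\frac c2|t|$ for $|t|>K|u|$. Splitting the integral at $|t|=K|\operatorname{Re}u|$ we get, for bounded $\operatorname{Im}u$ and any exponent $C$,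
\begin{equation}\label{eq:Hint}
\int_{\mathbb R}(1+|u|+|t|)^Ce^{-H(\operatorname{Re}u,t)}dt\le C'(1+|u|)^{C'}e^{-H'(\operatorname{Re}u)} .
\end{equation}

\emph{The initial domain.} For $b$ in a compact subset of $S_{J_0}$, finitely many admissible factors are bounded away from $0$ on a uniform neighborhood of the real $(u,t)$. So $F$ itself satisfies there the bound with $H$, and $I$ is well defined and holomorphic for $u$ near $\mathbb R^r$, $b\in S_{J_0}$.

\emph{Choice of the contours.} Fix $R$. After division by a real constant, a $t$-dependent admissible factor is $t-\theta$ with $\theta=\lambda(u)+i(\rho+\sigma b)$, where $\lambda$ is a real linear form, $\rho,\sigma$ are real, and $\rho+\sigma\beta\ne0$ on $J_0$. We call it of kind $+$ or $-$ according to the constant sign of $\rho+\sigma\beta$ on $J_0$. For factors with types in $\Lambda$ only finitely many pairs $(\lambda,\sigma)$ occur. Let $R_1=R\max\sum_j|\lambda_j|+|J|\max|\sigma|$. Let $|\operatorname{Im}u_j|<R$ and $b\in S_J$. Since $\operatorname{Im}\theta=\lambda(\operatorname{Im}u)+\rho+\sigma\operatorname{Re}b$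 and $\operatorname{Re}b$ is within $|J|$ of a point of $J_0$,
\[
\operatorname{Im}\theta>-R_1\ \text{ for kind }+,\qquad \operatorname{Im}\theta<R_1\ \text{ for kind }- .
\]
This holds for all $t$-dependent factors with types in $\Lambda$, whatever their $\rho$. Put $R'=R+R_1+1$ and take $D=D_{R'+1}=\mathrm{const}\cdot D_0(u,b)P_+(t)P_-(t)$, with $P_\pm$ the products of the $t-\theta$ of kind $\pm$ and $D_0$ the product of the $t$-independent factors. Let $g=DF$, which is holomorphic for $|\operatorname{Im}u_j|,|\operatorname{Im}t|<R'+1$.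

\emph{Separating the poles.} Let $\varrho=\prod(\theta_i-\theta_j)$, with $\theta_i$ running over the roots of $P_+$ and $\theta_j$ over those of $P_-$. With $B_\pm$ from Lemma~\ref{lem:bezout} we have, up to a nonzero constant,
\[
\varrho D_0I=\int_{\mathbb R}\frac{gB_+}{P_+}\,dt+\int_{\mathbb R}\frac{gB_-}{P_-}\,dt
\]
for $u$ near $\mathbb R^r$ and $b\in S_{J_0}$. There, in the strip $|\operatorname{Im}t|<R'+1$, the first integrand has poles only in the upper half plane, so its contour may be moved to $\operatorname{Im}t=-R'$; the second may be moved to $\operatorname{Im}t=R'$. The decay for $|\operatorname{Re}t|\to\infty$ that this requires is given by the bound on $g$ and $H(u,t)\ge c|t|-C|u|$. On the new contours $|t-\theta|\ge R'-R_1\ge1$ for the roots that occur, for all $|\operatorname{Im}u_j|<R$ and $b\in S_J$. The polynomials $B_\pm$ grow at most polynomially in $(u,t)$, locally uniformly in $b$. Hence the shifted integrals are holomorphic on $\{|\operatorname{Im}u_j|<R\}\times S_J\times Q$, and by \eqref{eq:Hint} they satisfy the bound with $H'$.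

\emph{Conclusion.} For real $u$ and $\operatorname{Re}b\in J_0$ the imaginary part of $\theta_i-\theta_j$ is positive. So $\theta_i-\theta_j$ is an admissible factor in $(u,b)$, with type in a finite set that does not depend on $R$. In particular $\varrho D_0\ne0$ near real $u$, $b\in S_{J_0}$, and the quotient of the shifted integrals by $\varrho D_0$ extends $I$. The extensions for different $R$ agree by the identity theorem, because the sets $\{|\operatorname{Im}u_j|<R\}\times S_J\times Q$ are connected.
\end{proof}

\begin{corollary}\label{cor:A}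
Let $F\in\mathcal P_{r+m}(H)$ in variables $(u,z)$, $z\in\mathbb C^m$, with $H(0,z)>0$ for $z\in\mathbb R^m\setminus\{0\}$. Then $\int_{\mathbb R^m}F\,dz$ converges absolutely for $u\in\mathbb R^r$, $b\in S_{J_0}$, $q\in Q$, and it extends to an element of $\mathcal P_r(H')$ for some $H'$.
\end{corollary}

\begin{proof}
For fixed $b\in S_{J_0}$ the denominators are bounded away from $0$ at real $(u,z)$, and, as in the proof of Lemma~\ref{lem:A}, $H(u,z)\ge c|z|-C|u|$ with $c>0$. This gives absolute convergence, and by Fubini's theorem we may integrate over $z_1,\dots,z_m$ one after another, using Lemma~\ref{lem:A} each time. For real arguments and $b\in S_{J_0}$ the continued function obtained at each stage is the iterated integral. The growth function before the $k$-th integration is the minimum of $H$ over $z_1,\dots,z_{k-1}$. At $u=0$, $z_k=\pm1$, $z_{k+1}=\dots=z_m=0$ it is an attained minimum of $H(0,z)$ over points $z\ne0$, hence positive, as Lemma~\ref{lem:A} requires.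
\end{proof}

\section{Expanding at infinity: continuation in the exponents}\label{sec:B}

The idea is to split $\mathbb R^m$ into the cones of Section~\ref{ss:cones} and to expand the integrand in each of them. The terms of the expansion are integrated explicitly and give the poles; the remainders decay fast and give holomorphic functions.

Let $\mathcal U\subset\mathbb C^d$ be open and let $f_1,\dots,f_L$ be continuous functions on $\mathbb R\times\mathcal U$, holomorphic in $p\in\mathcal U$. Suppose that there are holomorphic functions $\gamma_i$ on $\mathcal U$ such that $f_i(t;p)=e^{-\gamma_i(p)|t|}g_i^\pm(|t|;p)$ for $\pm t\ge0$ and both signs, where for every $M'\in(0,\infty)\setminus\mathcal M$ and $t\ge0$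
\begin{equation}\label{eq:hypB}
g_i^\pm(t;p)=E_i^\pm(t;p)+r_i^\pm(t;p),\qquad |r_i^\pm|\le Ce^{-M't},\quad C\text{ locally uniform in }p,
\end{equation}
and $E_i^\pm$ is a finite sum, over $\mu\in\mathcal M$ with $\mu<M'$, of terms (polynomial in $t$ with coefficients holomorphic in $p$)$\,\cdot e^{-\mu t}$. Let each $\ell_i$ be one of the forms $z_\kappa-z_\lambda$ $(\kappa\ne\lambda)$ or $\pm z_\kappa$ on $\mathbb R^m$. For $v\in\mathcal V$ and $\zeta\in\mathbb C^m$ put
\[
A_v(p,\zeta)=\sum_i\gamma_i(p)|\ell_i(v)|-\langle\zeta,v\rangle .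
\]
This is the decay rate of the integrand below in the direction $v$.

\begin{lemma}\label{lem:B}
The integral
\[
\Psi(p,\zeta)=\int_{\mathbb R^m}e^{\langle\zeta,z\rangle}\prod_if_i(\ell_i(z);p)\,dz
\]
converges absolutely and is holomorphic on $\Omega_0=\{(p,\zeta)\in\mathcal U\times\mathbb C^m:\operatorname{Re}A_v>0\ \forall v\in\mathcal V\}$. For each $M>0$ there is a finite product $D_M$ of functions $A_v+\nu$, $v\in\mathcal V$, $\nu\in\mathcal M$, such that $D_M\Psi$ extends holomorphically to $\Omega_M=\{(p,\zeta)\in\mathcal U\times\mathbb C^m:\operatorname{Re}A_v>-M\ \forall v\in\mathcal V\}$.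
\end{lemma}

\begin{proof}
Consider one of the cones of Section~\ref{ss:cones}, $z=\sum_jt_jv_j$. There $|\ell_i(z)|=\sum_jc_{ij}t_j$ with $c_{ij}=|\ell_i(v_j)|\in\{0,1\}$, and for each $i$ some $c_{ij}$ is $1$. The contribution of the cone is
\[
\int_{\mathbb R_+^m}e^{-\sum_jA_{v_j}t_j}\prod_ig_i\Big(\sum_jc_{ij}t_j;p\Big)\,dt,
\]
where each $g_i$ carries the sign that $\ell_i$ has on the cone. By \eqref{eq:hypB} the $g_i$ grow at most polynomially, locally uniformly in $p$. This proves the first claim.

For the second, choose $M'\ge M$, $M'\notin\mathcal M$, write $g_i=E_i+r_i$ and multiply out. Since $\mathcal M$ is closed under addition, we get a finite sum, over subsets $\mathcal R\subset\{1,\dots,L\}$ and over exponential monomials, of integrals of terms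
\[
e(p)\prod_jt_j^{\kappa_j}e^{-(A_{v_j}+\nu_j)t_j}\prod_{i\in\mathcal R}r_i\Big(\sum_jc_{ij}t_j;p\Big),\qquad \kappa_j\in\mathbb N,\ \nu_j\in\mathcal M,
\]
with $e(p)$ holomorphic. Let $\mathcal J$ be the set of $j$ with $c_{ij}=1$ for some $i\in\mathcal R$. The remainders depend only on the $t_j$ with $j\in\mathcal J$, so on $\Omega_0$ the integral of the term factorizes as
\[
e(p)\prod_{j\notin\mathcal J}\frac{\kappa_j!}{(A_{v_j}+\nu_j)^{\kappa_j+1}}\cdot\int_{\mathbb R_+^{\mathcal J}}\prod_{j\in\mathcal J}t_j^{\kappa_j}e^{-(A_{v_j}+\nu_j)t_j}\prod_{i\in\mathcal R}r_i\,dt .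
\]
Since $\sum_{i\in\mathcal R}\sum_jc_{ij}t_j\ge\sum_{j\in\mathcal J}t_j$ and $\nu_j\ge0$, the last integrand is bounded by $C\prod_{j\in\mathcal J}t_j^{\kappa_j}e^{-(\operatorname{Re}A_{v_j}+M')t_j}$, locally uniformly in $p$. So the last integral is holomorphic on $\Omega_M$. Multiplication by a suitable finite product of the $A_v+\nu$ removes the denominators from all terms of all cones.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}

\subsection{Part 1: convergence and the domain $\mathcal D$}\label{ss:part1}
Let
\[
\mathcal U=\{(b,x)\in S(2a)\times\mathbb C^N:|\operatorname{Im}x_j|<a-\tfrac12\operatorname{Re}b\ \forall j\}.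
\]
The prefactor $e^{i\alpha y_N\Sigma(x)}$ of \eqref{eq:full} is entire. The rest of the integral has the form considered in Lemma~\ref{lem:B}, with $p=(b,x)\in\mathcal U$, $\langle\zeta,z\rangle=i\alpha\sum_{n<N}(y_n-y_{n+1})\Sigma(z^{(n)})$, and the following factors:
\begin{itemize}
\item $K_b(x_j-t)$ with $\ell=z_k^{(N-1)}$, and $K_b(t)$ with $\ell=z_j^{(n)}-z_k^{(n-1)}$, $n\le N-1$; here $\gamma=\alpha b/2$;
\item $w(b;t)$ with $\ell=z_j^{(n)}-z_k^{(n)}$; here $\gamma=-\alpha b$.
\end{itemize}
By \eqref{eq:polesK} and \eqref{eq:w} these have no poles for $t\in\mathbb R$ and $p\in\mathcal U$; for $K_b(t)$ this uses $\operatorname{Re}b<2a$ and for $w$ it uses $\operatorname{Re}b>0$. The hypothesis \eqref{eq:hypB} holds by Proposition~\ref{prop:asym} and evenness: for $K_b(x_j-t)$ we use \eqref{eq:asym} at $t-x_j$ as $t\to+\infty$ and at $x_j+|t|$ as $t\to-\infty$. On bounded $t$-intervals the bound for the remainder follows from continuity.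

We compute the rates $A_v$. For $v=\pm\mathbf 1_S$ with associated $d\in\Delta_N$, $\sum_i\gamma_i|\ell_i(v)|=\alpha b\,h(0,v)=\frac{\alpha b}2|d|^2$ by \eqref{eq:hS}, and summation by parts gives $\sum_{n<N}(y_n-y_{n+1})s_n=\sum_{n=1}^Ny_n(s_n-s_{n-1})$. Hence
\begin{equation}\label{eq:Av}
A_{\pm\mathbf 1_S}=\alpha\big(\tfrac b2|d|^2\mp i\langle d,y\rangle\big),\qquad d\in\Delta_N .
\end{equation}

Let $\eta=\operatorname{Im}y$ and $\max_{j,k}|\eta_j-\eta_k|=\beta'<\operatorname{Re}b$. Since $\sum d_n=0$, we may subtract from all $\eta_n$ the midpoint of their range. As the $d_n$ are integers,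
\[
|\langle d,\eta\rangle|\le\tfrac{\beta'}2\sum|d_n|\le\tfrac{\beta'}2|d|^2,\qquad\text{so}\qquad\operatorname{Re}A_v\ge\tfrac\alpha2(\operatorname{Re}b-\beta')|d|^2>0 .
\]
By Lemma~\ref{lem:B}, the integral \eqref{eq:full} converges absolutely and is holomorphic on
\[
\mathcal D_0=\{b\in S(2a),\ |\operatorname{Im}x_j|<a-\tfrac12\operatorname{Re}b,\ |\operatorname{Im}(y_j-y_k)|<\operatorname{Re}b\ \ \forall j,k\}.
\]
This holds for every $N$ (for $N=1$ there is no integral). By induction on $N$ and Fubini's theorem, all integrals in the recursion converge absolutely for real $x,y$ and $b\in S(2a)$, and \eqref{eq:full} holds.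

It remains to pass from $\mathcal D_0$ to $\mathcal D$. Let $\mathbf 1=(1,\dots,1)$. Shifting all integration variables by a real $c$ gives
\begin{equation}\label{eq:shift}
J_N(b;x+c\mathbf 1,y)=e^{i\alpha c\Sigma(y)}J_N(b;x,y)
\end{equation}
on $\mathcal D_0$. For $(b,x,y)\in\mathcal D$ the numbers $\operatorname{Im}x_j$ lie in an interval of length less than $2a-\operatorname{Re}b$, so there are $c\in i\mathbb R$ with $(b,x-c\mathbf 1,y)\in\mathcal D_0$. Define $J_N(b;x,y)=e^{i\alpha c\Sigma(y)}J_N(b;x-c\mathbf 1,y)$. For complex $c$ the right-hand side is holomorphic on the set where $(b,x-c\mathbf 1,y)\in\mathcal D_0$, which restricts only $\operatorname{Im}c$, to an open interval. By \eqref{eq:shift} it is invariant under real shifts of $c$; hence it is constant. So $J_N$ is well defined on $\mathcal D$, and on $\mathcal D_0$ it is the integral (take $c=0$). Locally $c$ can be kept fixed, so $J_N$ is holomorphic on $\mathcal D$.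

\subsection{Part 2: the conjecture}\label{ss:part2}
Fix $0<\beta_1<\beta_2<2a$, $J=(\beta_1,\beta_2)$ and $R>1$. Choose $\delta\in(0,1)$ with $\delta<a-\beta_2/2$, $2\delta<\beta_1$ and $2\delta<\beta_1c_0$, where $c_0$ is the constant in \eqref{eq:c0}.

\emph{(a) All $x$, nearly real $y$.} We apply Corollary~\ref{cor:A} to $F=\Phi$ in the variables $(x,z)$, with $J_0=J$ and $Q=\{y:|\operatorname{Im}y_j|<\delta\}$. By Lemma~\ref{lem:bounds} the denominators are products of factors $u_i-u_j\pm i(a-\frac b2+ka_++la_-)$ and $u_i-u_j\pm i(b+ka_++la_-)$, where $u_i,u_j$ are entries of $(x,z)$. They are admissible, because $a-\frac\beta2>0$ and $\beta>0$ for $\beta\in J$, and their types $(u_i-u_j,\mp\frac12)$, $(u_i-u_j,\pm1)$ form a finite set. By \eqref{eq:bounds} the product of kernels and weights, multiplied by the denominators, is at most $C(1+|u|)^Ce^{-\alpha\operatorname{Re}b\,h(\operatorname{Re}u)}$, where $u=(x,z)$. Since $h\ge0$, this is at most $C(1+|u|)^Ce^{-\alpha\beta_1h(\operatorname{Re}u)}$. For bounded $\operatorname{Im}u$ and $y$ in a compact subset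 of $Q$, the exponential in $\Phi$ is at most $C\exp\big(2\alpha\delta(\sum_\kappa|\operatorname{Re}z_\kappa|+\sum_j|\operatorname{Re}x_j|)\big)$. So $\Phi\in\mathcal P_{N+m}(H)$ with
\[
H(x,z)=\alpha\beta_1h(x,z)-2\alpha\delta\Big(\sum_\kappa|z_\kappa|+\sum_j|x_j|\Big),
\]
and $H(0,z)\ge\alpha(\beta_1c_0-2\delta)\sum_\kappa|z_\kappa|>0$ for $z\ne0$. The corollary gives a finite product $D_1(b,x)$ of admissible factors with $D_1J_N$ holomorphic for $\operatorname{Re}b\in J$, $|\operatorname{Im}x_j|<R$, $|\operatorname{Im}y_j|<\delta$.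

\emph{(b) Nearly real $x$, all $y$.} For $\operatorname{Re}b\in J$ and $|\operatorname{Im}y_j|<R$ all the numbers $\operatorname{Re}A_v$ in \eqref{eq:Av} exceed some $-M$. Since $\delta<a-\beta_2/2$, points with $\operatorname{Re}b\in J$ and $|\operatorname{Im}x_j|<\delta$ belong to $\mathcal U$. So Lemma~\ref{lem:B} gives a finite product $D_2(b,y)$ of affine functions $A_v+\nu$ with $D_2J_N$ holomorphic for $\operatorname{Re}b\in J$, $|\operatorname{Im}x_j|<\delta$, $|\operatorname{Im}y_j|<R$.

\emph{(c) Merging.} In the variables $(ib,x,y)$ the regions in (a) and (b) are tubes over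
\[
\omega_1=J\times\{\|\xi\|<R\}\times\{\|\eta\|<\delta\},\qquad \omega_2=J\times\{\|\xi\|<\delta\}\times\{\|\eta\|<R\},
\]
with $\xi=\operatorname{Im}x$, $\eta=\operatorname{Im}y$ and the maximum norm. On the tube over the convex set $\omega_1\cap\omega_2$ the two continuations of $J_N$ agree, since both equal the integral \eqref{eq:full} for real $x,y$. (The conditions $\delta<a-\beta_2/2$ and $2\delta<\beta_1$ make this tube part of $\mathcal D_0$.) So $D_1D_2J_N$ is holomorphic on the tube over the connected set $\omega_1\cup\omega_2$, and by Theorem~\ref{thm:bochner} it extends to the tube over its convex hull. The hull contains $J\times\{\|\xi\|<R/2\}\times\{\|\eta\|<R/2\}$, because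
\[
(\beta,\xi,\eta)=\tfrac12(\beta,2\xi,0)+\tfrac12(\beta,0,2\eta).
\]
As $D_1,D_2\not\equiv0$, $J_N$ is meromorphic there. Now let $\beta_1\downarrow0$, $\beta_2\uparrow2a$, $R\uparrow\infty$; the continuations agree by the identity theorem. This proves part (2).

\subsection{Part 3: the polar set}
In the region of (c) the poles lie on $D_1D_2=0$.

\emph{The $y$-hyperplanes.} The factors of $D_2$ are $A_v+\nu$ with $\nu\in\mathcal M$. Since $2\pi/(\alpha a_\pm)=a_\mp$, we have $\nu/\alpha=ka_++la_-$ with $k,l\in\mathbb N$, and \eqref{eq:Av} gives the stated hyperplanes.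

\emph{The $x$-hyperplanes.} We follow the denominators through the iteration of Lemma~\ref{lem:A} in step (a). Let $x_1,\dots,x_N$ have level $N$. We claim that at every stage all factors that depend on the variables $u$ are, up to sign, of the form
\[
u_i-u_j\pm i\tau,\qquad\tau=p'\big(a-\tfrac b2\big)+rb+ka_++la_-,\qquad p',r,k,l\in\mathbb N,\ p'+r\ge1,
\]
where $i\ne j$, $p'$ has the parity of the difference of the levels of $u_i$ and $u_j$, and $p'\ge1$ if $u_i$ or $u_j$ is one of the $x$-variables. At the beginning this holds: the factors from $K_b$ have $p'=1$, $r=0$ and join neighboring levels; those from $w$ have $p'=0$, $r=1$, join variables of the same level, and involve no $x$, because $W_N(b;x)$ is not part of $\Phi$. On $J$ we have $\operatorname{Re}\tau>0$. Hence the elimination of $t$ produces differences of an upper root $u_i+i\tau_1$ and a lower root $u_j-i\tau_2$, that is,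
\[
u_i-u_j+i(\tau_1+\tau_2).
\]
If $u_i$ and $u_j$ are different variables, this has the claimed form: the coefficients $p'$ add, the parities are correct because the level of $t$ cancels, and $p'\ge1$ is inherited. If they are the same variable, the factor is a function of $b$ alone without zeros on $S(2a)$. In the end only factors $x_j-x_k\pm i\tau$ with $j\ne k$ and functions of the last kind remain. The two variables have the same level, so $p'$ is even and at least $1$; thus $p'=2p$ with $p\ge1$, and $\tau=p(2a-b)+rb+ka_++la_-$.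

\emph{Local finiteness.} For $b$ in a compact subset of $S(2a)$ the numbers $2a-\operatorname{Re}b$, $\operatorname{Re}b$, $a_\pm$ are bounded below by positive constants, and $\Delta_N$ is finite. So only finitely many of the hyperplanes meet a given compact subset of $S(2a)\times\mathbb C^{2N}$. This completes the proof of Theorem~\ref{thm:main}.\qed

\section{Continuation in $b$: proof of Theorem \ref{thm:allb}}

When $b$ leaves $S(2a)$ two things go wrong. Poles of the integrand reach the real contour: those of $K_b$ when $\operatorname{Re}b$ grows to $2a$, those of $w$ when $\operatorname{Re}b$ falls to $0$. Lemma~\ref{lem:A} already deals with this, since $J$ may be larger than $J_0$. Moreover, for $\operatorname{Re}b\le0$ the integrand no longer decays. We repair this by a convergence factor with a new complex parameter $s$, choose $\operatorname{Re}s$ large for the continuation in $b$, and return to $s=0$ by merging. The convergence factor must be entire in $z$, because contours are shifted arbitrarily far, and it must have an expansion as in \eqref{eq:hypB},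 so that Lemma~\ref{lem:B} applies.

Let $\phi(t)=t\operatorname{erf}(t)$, which is entire and even. For $\operatorname{Re}t\ge0$ the function $e^{t^2}\operatorname{erfc}(t)=\frac2{\sqrt\pi}\int_0^\infty e^{-\tau^2-2\tau t}d\tau$ has modulus at most $1$, so $|\operatorname{erfc}(t)|\le e^{(\operatorname{Im}t)^2-(\operatorname{Re}t)^2}$. Hence in each strip $|\operatorname{Im}t|\le R$
\begin{equation}\label{eq:phi}
\phi(t)=\pm t+O\big(e^{-(\operatorname{Re}t)^2/2}\big),\qquad\pm\operatorname{Re}t\ge0 .
\end{equation}
Put
\[
\tilde J(b,s,x,y)=\int_{\mathbb R^m}\Phi\,\exp\Big(-s\sum_{\kappa=1}^m\phi(z_\kappa)\Big)dz,\qquad\tilde J|_{s=0}=J_N .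
\]
Fix $B>3a$, $R>1$ and $J'=(\frac a2,a)$.

\emph{(a) All $b$ and $x$; large $\operatorname{Re}s$.} We apply Corollary~\ref{cor:A} with $J=(-B,B)$, $J_0=(0,2a)$ and $Q=\{(s,y):\operatorname{Re}s>s_0,\ |\operatorname{Im}y_j|<1\}$. The denominators are those of Section~\ref{ss:part2}(a); they are admissible because $a-\frac\beta2>0$ and $\beta>0$ for $\beta\in(0,2a)$. By \eqref{eq:phi}, $|e^{-s\phi(z_\kappa)}|\le Ce^{-s_0|\operatorname{Re}z_\kappa|}$ for $\operatorname{Im}z_\kappa$ bounded and $s$ in a compact subset of $\{\operatorname{Re}s>s_0\}$. By \eqref{eq:bounds} the remaining factors, times the denominators, are at most $C(1+|u|)^C\exp\big(C_B(\sum_\kappa|\operatorname{Re}z_\kappa|+\sum_j|\operatorname{Re}x_j|)\big)$, with $C_B>0$ depending only on $B,N,a_\pm$. So the integrand is in $\mathcal P_{N+m}(H)$ with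
\[
H(x,z)=s_0\sum_\kappa|z_\kappa|-C_B\Big(\sum_\kappa|z_\kappa|+\sum_j|x_j|\Big).
\]
Choose $s_0>C_B$; then $H(0,z)>0$ for $z\ne0$. Hence there is a finite product $D_1(b,x)\not\equiv0$ of admissible factors (possibly including functions of $b$ alone) with $D_1\tilde J$ holomorphic for $|\operatorname{Re}b|<B$, $\operatorname{Re}s>s_0$, $|\operatorname{Im}x_j|<R$, $|\operatorname{Im}y_j|<1$.

\emph{(b) All $y$ and a strip of $s$ containing $0$; $\operatorname{Re}b\in J'$.} Fix $S_0>s_0$ and $0<\delta<\min(\frac a2,1)$. We apply Lemma~\ref{lem:B} with $p=(b,s,x)$, $\operatorname{Re}b\in J'$, $|\operatorname{Re}s|<S_0$, $|\operatorname{Im}x_j|<\delta$; note that $\delta<\frac a2<a-\frac12\operatorname{Re}b$. The factors are those of Section~\ref{ss:part1} and in addition $e^{-s\phi(t)}$ with $\ell=z_\kappa$. For the latter $\gamma=s$ and, by \eqref{eq:phi}, $g^\pm=1+O(e^{-M't})$ for every $M'$, locally uniformly in $s$. So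
\begin{equation}\label{eq:Avs}
A_{\pm\mathbf 1_S}=\alpha\big(\tfrac b2|d|^2\mp i\langle d,y\rangle\big)+s\,\#S .
\end{equation}
For $|\operatorname{Im}y_j|<R$ all $\operatorname{Re}A_v$ are bounded below. We obtain a finite product $D_2(b,s,y)$ of functions $A_v+\nu$ with $D_2\tilde J$ holomorphic for $\operatorname{Re}b\in J'$, $|\operatorname{Re}s|<S_0$, $|\operatorname{Im}x_j|<\delta$, $|\operatorname{Im}y_j|<R$. For real $x,y$ and $\operatorname{Re}s\ge0$ we have $\operatorname{Re}A_v>0$, so there it is $D_2$ times the convergent integral. In particular, for real $x,y$ and $s=0$ it is $D_2J_N$.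

\emph{(c) Merging.} In the variables $(ib,is,x,y)$ the two regions contain, respectively are, the tubes over
\begin{align*}
\omega_1&=(-B,B)\times(s_0,S_0)\times\{\|\xi\|<R\}\times\{\|\eta\|<1\},\\
\omega_2&=J'\times(-S_0,S_0)\times\{\|\xi\|<\delta\}\times\{\|\eta\|<R\}.
\end{align*}
The set $\omega_1\cap\omega_2$ is convex and nonempty, and on the tube over it the two continuations agree, since both equal the convergent integral for real $x,y$. By Theorem~\ref{thm:bochner}, $D_1D_2\tilde J$ extends holomorphically to the tube over the convex hull of $\omega_1\cup\omega_2$. For $\beta_0\in J'$ and $\sigma\in(s_0,S_0)$,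
\[
(\beta,0,\xi,\eta)=\tfrac12(2\beta-\beta_0,\sigma,2\xi,0)+\tfrac12(\beta_0,-\sigma,0,2\eta).
\]
Since $\beta_0<a$, the hull contains all $(\beta,0,\xi,\eta)$ with $|\beta|<(B-a)/2$ and $\|\xi\|,\|\eta\|<R/2$. Now restrict to $s=0$. By \eqref{eq:Avs}, $D_2(b,0,y)$ is a product of affine functions none of which vanishes identically, so the quotient
\[
\frac{(D_1D_2\tilde J)|_{s=0}}{D_1(b,x)\,D_2(b,0,y)}
\]
is meromorphic for $|\operatorname{Re}b|<(B-a)/2$, $|\operatorname{Im}x_j|,|\operatorname{Im}y_j|<R/2$. For $\operatorname{Re}b\in J'$ and real $x,y$, where the numerator is given by (b), it equals $J_N$; these $b$ belong to the region because $(B-a)/2>a$. So it continues $J_N$, and the continuations for different $B$ and $R$ agree by the identity theorem. As $B$ and $R$ are arbitrary, $J_N$ is meromorphic on $\mathbb C\times\mathbb C^N\times\mathbb C^N$.\qed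

\section{The first poles for $N=2$: proof of Proposition \ref{prop:sharp}}

Let $b\in(0,2a)$ be real, $y=y_1-y_2$ and $\kappa=a-b/2>0$. Then
\[
e^{-i\alpha y_2(x_1+x_2)}J_2=\int_{\mathbb R}e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)\,dz .
\]

\emph{Poles in $y$.} Let $x_1,x_2$ be real. By Proposition~\ref{prop:asym} and evenness there is $\epsilon>0$ with
\[
K_b(x_1-z)K_b(x_2-z)=p_0(b)^2e^{\alpha b(x_1+x_2)/2}e^{-\alpha bz}\big(1+O(e^{-\epsilon z})\big),\qquad z\to+\infty .
\]
Since $\int_0^\infty e^{i\alpha zy-\alpha bz}dz=1/(\alpha b-i\alpha y)$ for $|\operatorname{Im}y|<b$, the difference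
\[
J_2-e^{i\alpha y_2(x_1+x_2)}\,p_0(b)^2\,e^{\alpha b(x_1+x_2)/2}\,\frac1{\alpha b-i\alpha y}
\]
is holomorphic near $y=-ib$: the remainder of the right tail converges there, and so does the left tail, where the integrand at $y=-ib$ is of size $e^{2\alpha bz}$ as $z\to-\infty$. As $p_0(b)\ne0$, $y=-ib$ is a simple pole. Since $K_b$ is even, the substitution $z\to-z$ shows that $J_2(b;-x,-y)=J_2(b;x,y)$ for vectors $x,y$, so $y_1-y_2=ib$ is a simple pole too.

\emph{Poles in $x$.} First, $G$ has a simple zero at $ia$: by $G(-z)=1/G(z)$ and \eqref{eq:GG},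
\[
G(ia+t)G(ia-t)=\frac{G(t+ia)}{G(t-ia)}=4\sinh\frac{\pi t}{a_+}\sinh\frac{\pi t}{a_-}
\]
has a double zero at $t=0$. At $t=i\kappa$ the denominator of $K_b$ is $G(ia)$ and the numerator is $G(ia-ib)$, which is finite and nonzero because $|a-b|<a$. So $K_b$ has simple poles at $\pm i\kappa$.

Assume $2\kappa\notin\mathbb Za_++\mathbb Za_-$, which excludes countably many $b$; then also $\kappa\notin\mathbb Na_++\mathbb Na_-$. Let $y_1,y_2,x_2$ be real, and let $x_1$ move upward from the real axis, with $\operatorname{Re}x_1\ne x_2$, to the vicinity of $x_2+2i\kappa$. The poles of $K_b(x_1-z)$ and of $K_b(x_2-z)$ have real parts $\operatorname{Re}x_1$ and $x_2$, so they do not collide on the way. The poles that cross the real line are $z_{kl}=x_1-i(\kappa+ka_++la_-)$ with $ka_++la_-<\kappa$; they cross upward, and the continued contour stays above them. Hence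
\[
e^{-i\alpha y_2(x_1+x_2)}J_2=\int_{\mathbb R}e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)\,dz-2\pi i\sum_{z_{kl}}\operatorname*{Res}_{z=z_{kl}}\big[e^{i\alpha zy}K_b(x_1-z)K_b(x_2-z)\big],
\]
the sum being over the distinct crossed points. We show that the right-hand side is meromorphic in a neighborhood of $x_1=x_2+2i\kappa$, so that it represents $J_2$ there, and that it has a pole at this point.

The integral is holomorphic, since no poles lie on $\mathbb R$: those of $K_b(x_1-z)$ that come from below have imaginary parts near $\kappa-ka_+-la_-\ne0$, and all others are clearly away from $\mathbb R$.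

For $(k,l)\ne(0,0)$ the residue involves $K_b$ and its derivatives at $x_2-z_{kl}\to i(-\kappa+ka_++la_-)$. This is not a pole of $K_b$: the equation $-\kappa+ka_++la_-=\kappa+k'a_++l'a_-$ contradicts $2\kappa\notin\mathbb Za_++\mathbb Za_-$, and $-\kappa+ka_++la_-=-(\kappa+k'a_++l'a_-)$ with $k',l'\in\mathbb N$ forces $k=l=0$. So these residues are holomorphic.

For $k=l=0$ the point $z_{00}=x_1-i\kappa$ differs from the other crossed points, and $K_b(x_1-z)$ has a simple pole there. So the residue is a nonvanishing holomorphic factor times $K_b(x_2-x_1+i\kappa)$, which has a simple pole at $x_1-x_2=2i\kappa=i(2a-b)$, where its argument is $-i\kappa$.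

Thus $J_2$ has a pole at $x_1-x_2=i(2a-b)$. The other sign follows from the symmetry $x_1\leftrightarrow x_2$.\qed

\begin{thebibliography}{9}
\bibitem{Hor} H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.
\bibitem{Rui} Ruijsenaars, \emph{J. Math. Phys.} \textbf{38} (1997) 1069.
\bibitem{Sol} \emph{Soliton Scattering in the Hyperbolic Relativistic Calogero--Moser System}, \texttt{http://www.math.chalmers.se/\~{}hallnas/B(A)MC.pdf}.
\end{thebibliography}

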